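\title{Operators dominated by a strictly singular operator into an order continuous Banach lattice}

\begin{abstract}
Let $E$ be a Banach lattice, $F$ an order continuous Banach lattice, and $0\le R\le T:E\to F$. We prove that $R$ is strictly singular whenever $T$ is; in particular this holds for operators from an order continuous Banach lattice to itself. The proof represents $F$ as a function space between $L_\infty$ and $L_1$. A subspace on which $R$ is bounded below contains no copy of $\ell_1$; on it, $R$ is approximated in the $L_1$-norm by operators $\sum_i M_{g_i}TM_{f_i}$ built from $T$ and multiplications; this yields vectors with almost disjoint images, from which we extract a disjoint positive sequence on whose span $T$ is bounded below. An example with range $\ell_\infty$ shows that order continuity of the range cannot be dropped.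
\end{abstract}

\section{Introduction}

An operator is a bounded linear map between Banach spaces. An operator $S:X\to Y$ \emph{fixes} a closed subspace $Z\subset X$ if $\dim Z=\infty$ and $S$ is bounded below on $Z$, that is, $\|Sz\|\ge c\|z\|$ for some $c>0$ and all $z\in Z$; equivalently, $S|_Z$ is an isomorphism onto its range. The operator $S$ is \emph{strictly singular} if it fixes no subspace. Such an operator preserves the geometry of no infinite-dimensional piece of $X$. Compact operators are strictly singular, since a compact operator that is bounded below on $Z$ makes the unit ball $B_Z$ compact.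

Between Banach lattices there is a second way to say that an operator is small. An operator $S:E\to F$ is \emph{positive} if $Sx\ge0$ for $x\ge0$, and $0\le R\le T$ means that $R$ and $T-R$ are positive. For matrices on $\ell_p$ this says $0\le r_{ij}\le t_{ij}$ for all entries. Since $\pm x\le|x|$ gives $\pm Rx\le R|x|$, the relation $0\le R\le T$ implies
\begin{equation}\label{eq:dom}
|Rx|\le R|x|\le T|x|\qquad(x\in E).
\end{equation}
It is natural to ask whether the two notions are compatible: is an operator dominated by a strictly singular operator strictly singular? If $T$ is a diagonal operator on $\ell_p$ with entries $t_n\ge 0$, the answer is yes. Indeed $0\le Re_n\le t_ne_n$ forces $R$ to be diagonal with entries $0\le r_n\le t_n$, and a diagonal operator is strictly singular exactly when its entries tend to $0$: in that case it is compact, and otherwise it fixes the span of infinitely many $e_n$. In general, \eqref{eq:dom} turns a lower bound $\|Rz\|\ge c\|z\|$ on $Z$ into a lower bound for $\|T|z|\|$, and the map $z\mapsto|z|$ is not linear. The vectors $|z|$ do not form a subspace,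 so there is no evident candidate for a subspace fixed by $T$.

A Banach lattice is \emph{order continuous} if $\|x_\alpha\|\to0$ for every net that decreases to $0$ in the order. The spaces $L_p$ and $\ell_p$ with $1\le p<\infty$ and $c_0$ have this property; $\ell_\infty$ does not, because the indicators of the tails $\{n,n+1,\dots\}$ decrease to $0$ and have norm one. For an order continuous $E$ and $0\le R\le T:E\to E$ with $T$ strictly singular, it is known that $R^2$ is strictly singular. The following problem is posed in \cite{Dom}: \emph{given an order continuous Banach lattice $E$ and $0\le R\le T:E\to E$ with $T$ strictly singular, must $R$ itself be strictly singular?} The answer is yes, and only the range space needs to be order continuous.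

\begin{theorem}\label{thm:main}
Let $E$ be any Banach lattice, $F$ an order continuous Banach lattice, and $0\le R\le T:E\to F$. If $T$ is strictly singular, then $R$ is strictly singular.
\end{theorem}

\begin{corollary}\label{cor:main}
If $E$ is an order continuous Banach lattice, $0\le R\le T:E\to E$ and $T$ is strictly singular, then $R$ is strictly singular.
\end{corollary}

Section~\ref{sec:models} works out four small cases and derives the plan of the proof from them. Section~\ref{sec:tools} collects the tools, and Sections~\ref{sec:l1}--\ref{sec:disjoint} prove Theorem~\ref{thm:main} for real scalars. Section~\ref{sec:complex} deduces the complex case.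

\section{Four model cases and the plan of the proof}\label{sec:models}

Let $S_n\subset[0,1)$ be the set of points whose $n$-th binary digit is $1$ (we use the expansion that does not end in a string of ones), and let $r_n=2\cdot\mathbf 1_{S_n}-\mathbf 1$ be the Rademacher functions. They are orthonormal in $L_2[0,1)$, and $|r_n|=\mathbf 1$. The closed linear span of a sequence $(x_n)$ is written $[x_n]$. A lower bound $\|Sx\|\ge c\|x\|$ for finite linear combinations $x$ of the $x_n$ extends to $[x_n]$ by continuity.

The first example shows that the range space decides the answer, even when $T$ has rank one.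

\begin{example}[one matrix, two ranges]\label{ex:matrix}
For $a\in\ell_1$ consider the bounded functions $Ra=\sum_na_n\mathbf 1_{S_n}$ and $Ta=\big(\sum_na_n\big)\mathbf 1$ on $[0,1)$. For $a\ge0$ we have $0\le Ra\le Ta$.

(a) Restrict the functions to the countable set $D$ of dyadic rationals in $[0,1)$, so that $0\le R\le T:\ell_1\to\ell_\infty(D)=\ell_\infty$. Let $a$ be finitely supported. At the point $t=\sum_{a_n>0}2^{-n}\in D$ the function $Ra$ takes the value $\sum a_n^+$, and at $t=\sum_{a_n<0}2^{-n}$ it takes the value $-\sum a_n^-$. Hence $\|Ra\|_\infty\ge\max\big(\sum a_n^+,\sum a_n^-\big)\ge\frac12\|a\|_1$. So $R$ fixes $\ell_1$ while $T$ has rank one: order continuity of $F$ cannot be dropped from Theorem~\ref{thm:main}. The operators $(a,b)\mapsto(0,Ra)$ and $(a,b)\mapsto(0,Ta)$ on $\ell_1\oplus\ell_\infty$ show the same for Corollary~\ref{cor:main}.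

(b) Now regard $R$ and $T$ as operators into the order continuous lattice $L_1[0,1)$. The operator $R$ is not compact, since $\|Re_n-Re_m\|_1=\frac12$ for $n\ne m$. But it is strictly singular. If $\sum a_n=0$, then $Ra=\frac12\sum a_nr_n$, so $\|Ra\|_1\le\|Ra\|_2=\frac12\|a\|_2$. Let $Z\subset\ell_1$ be infinite-dimensional and $k\ge3$. For every $N$, the vectors of $Z$ with sum zero whose first $N$ coordinates vanish form a subspace of finite codimension in $Z$. So we can choose successively $b_1,\dots,b_k\in Z$ of norm one and sum zero, with $b_i=b_i'+b_i''$, where the $b_i'$ are supported on disjoint intervals and $\|b_i''\|_1\le1/k$. Then $\|\sum b_i\|_1\ge k-2$ and $\|\sum b_i\|_2\le\sqrt k+1$, and $R$ is not bounded below on $Z$.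
\end{example}

Thus finite rank and compactness are lost under domination even for an order continuous range, while strict singularity survives in (b). The difference between (a) and (b) is that the order interval $[0,\mathbf 1]$ contains a sequence equivalent to the $\ell_1$-basis in $\ell_\infty$, and that the sequence $(\mathbf 1_{S_n})$ loses this property in $L_1$. This suggests a positive answer for order continuous $F$.

The second example is the core of the proof. Elements $x,y$ of a lattice are \emph{disjoint} if $|x|\wedge|y|=0$; for functions, this means disjoint supports. For pairwise disjoint $x_1,\dots,x_k$ and scalars $a_n$,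
\begin{equation}\label{eq:disj}
\Big|\sum_na_nx_n\Big|=\sum_n|a_n|\,|x_n|=\bigvee_n|a_n|\,|x_n| .
\end{equation}
For functions this is a pointwise identity, and fact (P) of Section~\ref{sec:tools} reduces the general case to functions. So the norm of $\sum a_nx_n$ does not change if the $a_n$ change sign or the $x_n$ are replaced by $|x_n|$. On disjoint vectors the modulus behaves as if it were linear.

\begin{example}[everything disjoint]\label{ex:disjoint}
Let $0\le R\le T:E\to F$ and let $R$ be bounded below by $c$ on $[w_n]$, where the $w_n\ne0$ are disjoint and the $T|w_n|$ are disjoint. By \eqref{eq:dom} the $Rw_n$ are disjoint too, and by \eqref{eq:disj} and \eqref{eq:dom},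
\begin{align*}
\Big\|T\sum a_n|w_n|\Big\|&=\Big\|\sum|a_n|\,T|w_n|\Big\|\ge\Big\|\sum|a_n|\,|Rw_n|\Big\|\\
&=\Big\|R\sum a_nw_n\Big\|\ge c\Big\|\sum a_nw_n\Big\|=c\Big\|\sum a_n|w_n|\Big\| .
\end{align*}
So $T$ fixes $[|w_n|]$.
\end{example}

In general neither disjointness assumption is available, and the two remaining examples show what replaces them.

\begin{example}[disjoint images, overlapping vectors]\label{ex:overlap}
Let $E=L_2[0,1)\oplus_2\ell_2$, $F=\ell_2$, let $R=T$ be the second coordinate projection, and $w_n=(r_n,e_n)$. Then $\|\sum a_nw_n\|=\sqrt2\,\|a\|_2$, so $R$ fixes $[w_n]$, and the $Rw_n=e_n$ are disjoint. But $|w_n|=(\mathbf 1,e_n)$, so $\sum_{n\le k}|w_n|$ has norm $\sqrt{k^2+k}$ while its image has norm $\sqrt k$: the operator $T$ is not bounded below on $[|w_n|]$. The right vectors are the disjoint pieces $(0,e_n)\le|w_n|$, obtained by removing the part that the $|w_n|$ have in common.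
\end{example}

\begin{example}[no disjointness at all]\label{ex:kernel}
Let $E=L_2[0,1)$, $F=L_1[0,1)$, $Tf=\big(\int f\big)\mathbf 1$, and $Rf(s)=\int w(s,t)f(t)\,dt$ with a measurable kernel $0\le w\le1$. Could $R$ fix $[r_n]$? All $|r_n|$ coincide, so the computation of Example~\ref{ex:disjoint} says nothing. Instead, let $W$ be the function that averages $w$ over the dyadic squares of side $2^{-m}$, with $m$ so large that $\iint|w-W|\le\varepsilon$. Then $0\le W\le 1$ and $W(s,t)=\sum_ig_i(s)f_i(t)$ is a finite sum with bounded $g_i,f_i$. The operator with kernel $W$ is $R_Wf=\sum_ig_i\,T(f_if)$; it is built from $T$ and multiplications. For $\|f\|_2\le1$ and $N>0$, the inequalities $|f|\le N+(|f|-N)^+$ and $(|f|-N)^+\le f^2/N$ give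
\[
\|(R-R_W)f\|_1\le\iint|w-W|\,|f(t)|\,ds\,dt\le N\varepsilon+\int(|f|-N)^+\le N\varepsilon+\frac1N .
\]
So $R$ is a norm limit of the finite rank operators $R_W$, and fixes nothing.
\end{example}

The proof of Theorem~\ref{thm:main} combines these cases. Suppose that $T$ is strictly singular and $R$ fixes $Z$. We represent $F$ as a space of integrable functions. First, $Z$ contains no copy of $\ell_1$, as in Example~\ref{ex:matrix}(b) (Section~\ref{sec:l1}). This gives the uniform integrability that was free in Example~\ref{ex:kernel}, and the kernel argument shows that $R$ is not bounded below on $Z$ as a map into $L_1$ (Section~\ref{sec:L1}). So there are unit vectors $w_n\in Z$ whose images are large in $F$ and small in $L_1$, which forces the images to be almost disjoint. As in Example~\ref{ex:overlap} we cut disjoint pieces $u_n$ from the $|w_n|$, and a perturbed form of Example~\ref{ex:disjoint} shows that $T$ fixes the span of a subsequence of $(u_n)$ (Section~\ref{sec:disjoint}).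

\section{Banach lattices and function spaces}\label{sec:tools}

\subsection*{Terminology}
Until Section~\ref{sec:complex} scalars are real. A \emph{Banach lattice} is a Banach space $E$ with a vector space order in which any two elements have a supremum $x\vee y$ and an infimum $x\wedge y$, and in which $|x|\le|y|$ implies $\|x\|\le\|y\|$, where $|x|=x\vee(-x)$. We write $x^+=x\vee0$ and $x^-=(-x)^+$; these two elements are disjoint. The lattice operations are norm continuous and the cone $E_+$ is closed. A linear subspace is a \emph{sublattice} if it contains $|x|$ with $x$, and an \emph{ideal} if it contains every $y$ with $|y|\le|x|$ for some member $x$. A linear map $Q$ is a \emph{lattice homomorphism} if $Q|x|=|Qx|$; it then commutes with all lattice operations. For $e\in E_+$, the ideal generated by $e$ is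
\[
E_e=\{x\in E:\ |x|\le\lambda e\text{ for some }\lambda\ge0\},
\]
and $e$ is a \emph{weak unit} if $h\ge0$ and $h\wedge e=0$ imply $h=0$. If $E_e$ is dense, then $e$ is a weak unit: such an $h$ is disjoint from every element of $E_e$, hence by continuity from every element of $E$, hence from itself. An \emph{AM-space with unit} $e$ is a Banach lattice with $E=E_e$ and $\|x\|=\inf\{\lambda:|x|\le\lambda e\}$; an \emph{AL-space} is a Banach lattice whose norm is additive on the positive cone. The dual of $E$ is $E'$.

A bounded sequence $(x_n)$ is \emph{equivalent to the $\ell_1$-basis} if $\|\sum a_nx_n\|\ge\alpha\sum|a_n|$ for some $\alpha>0$ and all finitely supported $(a_n)$. It is \emph{weakly Cauchy} if $(\varphi(x_n))$ converges for every functional $\varphi$. No sequence has both properties, because in the first case $\sum a_nx_n\mapsto\sum(-1)^na_n$ is bounded and extends to the whole space by the Hahn--Banach theorem. For a finite measure $\nu$, a bounded set $H\subset L_1(\nu)$ is \emph{uniformly integrable} if $\sup_{f\in H}\int_B|f|\,d\nu\to0$ as $\nu(B)\to0$.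

\subsection*{Standard facts}
\begin{description}
\item[(K)] (Kato.) Strictly singular operators form a norm-closed operator ideal: sums and norm limits of strictly singular operators, and their compositions with arbitrary operators, are strictly singular.
\item[(Ro)] (Rosenthal.) A bounded sequence in a Banach space has a weakly Cauchy subsequence or a subsequence equivalent to the $\ell_1$-basis.
\item[(DP)] Weakly Cauchy sequences in $L_1(\nu)$ converge weakly. For finite $\nu$, a bounded subset of $L_1(\nu)$ is relatively weakly compact if and only if it is uniformly integrable (Dunford--Pettis). A set is relatively weakly compact if and only if every sequence in it has a weakly convergent subsequence (Eberlein--\v{S}mulian).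
\item[(OC)] A Banach lattice is order continuous if and only if every increasing sequence $0\le x_n\le x$ converges in norm.
\item[(Ka)] (Kakutani.) An AM-space with unit $e$ is lattice isometric to $C(K)$ for a compact Hausdorff space $K$, with $e=\mathbf 1$. An AL-space with weak unit $u$ is lattice isometric to $L_1(\nu)$ for a finite measure $\nu$, with $u=\mathbf 1$.
\item[(LT)] (\cite[Theorem 1.b.14]{LT}.) An order continuous Banach lattice $F\ne0$ with a weak unit is lattice isometric to an ideal of $L_1(\mu)$, for a probability $\mu$, such that $L_\infty(\mu)\subset F\subset L_1(\mu)$, $\|f\|_1\le\|f\|_F$ for $f\in F$, and $\|f\|_F\le2\|f\|_\infty$ for $f\in L_\infty(\mu)$. Moreover $F'$ consists of the measurable $\varphi$ with $\sup_{\|f\|_F\le1}\int|\varphi f|\,d\mu<\infty$, acting by $f\mapsto\int\varphi f\,d\mu$.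
\item[(P)] For $0\neq e\in E_+$, the ideal $E_e$ with the norm $\|x\|_\infty=\inf\{\lambda:|x|\le\lambda e\}$ is an AM-space with unit $e$, so $E_e=C(K)$. It is complete: if $\sum\|x_n\|_\infty<\infty$, then $\sum x_n$ converges in $E$ because $\|x\|\le\|e\|\,\|x\|_\infty$, and $|\sum_{n>m}x_n|\le\big(\sum_{n>m}\|x_n\|_\infty\big)e$ because the cone is closed. Taking $e=\sum_{i\le k}|x_i|$, we may treat any finitely many $x_1,\dots,x_k\in E$ as functions, and check lattice identities and inequalities between them pointwise.
\end{description}

\subsection*{Three lemmas on function spaces}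
In this subsection $F$ is represented as in (LT). Since $F$ is an ideal of $L_1(\mu)$, it contains $f\mathbf 1_B$ for $f\in F$ and measurable $B$. Order continuity of $F$ enters the proof of Theorem~\ref{thm:main} only through (LT) and the next three lemmas.

\begin{lemma}\label{lem:ac}
For each $f\in F$, $\|f\mathbf 1_B\|_F\to0$ as $\mu(B)\to0$.
\end{lemma}

\begin{proof}
Otherwise there are $\delta>0$ and sets $B_n$ with $\mu(B_n)\le2^{-n}$ and $\|f\mathbf 1_{B_n}\|_F\ge\delta$. The sets $C_n=\bigcup_{m\ge n}B_m$ decrease and $\mu(C_n)\to0$. The sequence $|f|\mathbf 1_{C_n^c}$ increases and is bounded by $|f|$, so it converges in $F$ by (OC). It converges to $|f|$ in $L_1(\mu)$, and $\|\cdot\|_1\le\|\cdot\|_F$, so the limit in $F$ is $|f|$. Thus $\delta\le\|f\mathbf 1_{B_n}\|_F\le\|f\mathbf 1_{C_n}\|_F\to0$, a contradiction.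
\end{proof}

A function that is small in $L_1$ is uniformly small outside a set of small measure, so its $F$-norm is carried by that set. Sets of rapidly decreasing measure can be made disjoint at little cost.

\begin{lemma}[Kadec--Pe{\l}czy\'nski]\label{lem:KP}
Let $(f_n)\subset F$ with $\|f_n\|_1\to0$, and let $\delta_k>0$. There are $n_1<n_2<\cdots$ and disjoint measurable sets $D_k$ with $\mu(D_k)\to0$ and $\|f_{n_k}-\mathbf 1_{D_k}f_{n_k}\|_F\le\delta_k$ for all $k$.
\end{lemma}

\begin{proof}
Put $\eta_n=\|f_n\|_1^{1/2}$ and $A_n=\{|f_n|>\eta_n\}$. Then $\mu(A_n)\le\eta_n$ by Chebyshev's inequality (if $f_n=0$, then $A_n=\emptyset$), and $\|f_n\mathbf 1_{A_n^c}\|_F\le2\eta_n$ by (LT). Choose inductively $n_k>n_{k-1}$ and then $\tau_k\in(0,1]$ as follows: $n_k$ is so large that $2\eta_{n_k}\le\delta_k/2$ and $\mu(A_{n_k})\le2^{-k}\min_{i<k}\tau_i$ (the empty minimum is $1$), and $\tau_k$, given by Lemma~\ref{lem:ac}, satisfies $\|f_{n_k}\mathbf 1_B\|_F\le\delta_k/2$ whenever $\mu(B)\le\tau_k$. The sets $D_k=A_{n_k}\setminus\bigcup_{l>k}A_{n_l}$ are disjoint, and $\mu(D_k)\le2^{-k}$. Also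 $\mu(A_{n_k}\setminus D_k)\le\sum_{l>k}2^{-l}\tau_k\le\tau_k$. Since $f_{n_k}-\mathbf 1_{D_k}f_{n_k}=f_{n_k}\mathbf 1_{A_{n_k}^c}+f_{n_k}\mathbf 1_{A_{n_k}\setminus D_k}$, its norm is at most $\delta_k/2+\delta_k/2$.
\end{proof}

\begin{lemma}\label{lem:solid}
Let $(f_n)$ be weakly Cauchy in $F$ and $|g_n|\le f_n$. Then $(g_n)$ has a subsequence that is weakly Cauchy in $F$.
\end{lemma}

\begin{proof}
Let $\varphi\in F'$. For $\psi\in L_\infty(\mu)$ the description of $F'$ in (LT) gives $\psi\varphi\in F'$, so $\int\psi\varphi f_n\,d\mu$ converges. Hence $(\varphi f_n)$ is weakly Cauchy in $L_1(\mu)$, so weakly convergent, so uniformly integrable by (DP). The function $\mathbf 1$ belongs to $F'$, since $\|\cdot\|_1\le\|\cdot\|_F$. Thus $(f_n)$ is uniformly integrable, and so is $(g_n)$. Pass to a subsequence along which $(g_n)$ converges weakly in $L_1(\mu)$; it does not depend on any functional. Now let $\varphi\in F'$ be arbitrary. It is integrable because $\mathbf 1\in F$, so $\mu(|\varphi|>M)\to0$ as $M\to\infty$, and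
\[
\sup_n\int_{\{|\varphi|>M\}}|\varphi g_n|\,d\mu\le\sup_n\int_{\{|\varphi|>M\}}|\varphi f_n|\,d\mu\longrightarrow0\qquad(M\to\infty).
\]
For each $M$ the integrals $\int\varphi\mathbf 1_{\{|\varphi|\le M\}}g_n\,d\mu$ converge as $n\to\infty$, and they differ from $\int\varphi g_n\,d\mu$ by an amount that tends to $0$ with $1/M$, uniformly in $n$. So $\big(\int\varphi g_n\,d\mu\big)$ is a Cauchy sequence.
\end{proof}

Lemma~\ref{lem:solid} fails in $\ell_\infty$: in Example~\ref{ex:matrix}(a), $f_n=\mathbf 1$ is constant and $g_n=\mathbf 1_{S_n}$ is equivalent to the $\ell_1$-basis.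

\section{Reduction to function spaces; no copy of $\ell_1$}\label{sec:l1}

From now on $E,F,R,T$ are as in Theorem~\ref{thm:main}, $T$ is strictly singular, and we assume, for a contradiction, that
\begin{equation}\label{eq:below}
\|Rz\|\ge c\|z\|\qquad(z\in Z)
\end{equation}
for some $c>0$ and some closed infinite-dimensional subspace $Z\subset E$.

The representation (LT) requires a weak unit in $F$, and the kernel argument requires a dense ideal of ``bounded functions'' in $E$. Both exist in separable lattices, so we reduce to these. Replace $Z$ by the closed span of a linearly independent sequence in it. The closed sublattice generated by a separable set is separable: it is the closure of the countable set obtained from a countable dense subset by rational linear combinations and lattice operations. Replace $E$ by the closed sublattice generated by $Z$, and then $F$ by the closed sublattice generated by $R(E)\cup T(E)$. The relation $0\le R\le T$, the strict singularity of $T$ and \eqref{eq:below} persist. The new $F$ is order continuous by (OC): an increasing sequence $0\le y_n\le y$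 in it converges in the old $F$, and the limit lies in the closed sublattice. Both lattices are nonzero by \eqref{eq:below}.

Let $(x_n)$ be a dense sequence of nonzero vectors in $E$ and $e=\sum_n2^{-n}|x_n|/\|x_n\|$. Then $|x_n|\le2^n\|x_n\|e$, so $E_e$ is dense in $E$. The same construction gives an element of $F$ that generates a dense ideal, hence a weak unit. We represent $F$ as in (LT) and let $j:F\to L_1(\mu)$ be the inclusion.

\begin{proposition}\label{prop:l1}
No sequence in $Z$ is equivalent to the $\ell_1$-basis.
\end{proposition}

The $\ell_1$-basis is the one case in which the moduli $|z_n|$ can be used directly, with no disjointness, because the upper estimate $\|\sum a_n|z_n|\|\le M\sum|a_n|$ holds for every bounded sequence.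

\begin{proof}
Let $(z_n)\subset Z$ be equivalent to the $\ell_1$-basis, with $\|z_n\|\le M$. By \eqref{eq:below}, $(Rz_n)$ and all its subsequences are equivalent to the $\ell_1$-basis. Put $f_n=T|z_n|$, a bounded sequence in $F$ with $|Rz_n|\le f_n$, and apply (Ro) to it.

If $(f_n)$ has a subsequence equivalent to the $\ell_1$-basis, then along it, for some $\alpha>0$,
\[
\Big\|T\sum a_n|z_n|\Big\|=\Big\|\sum a_nf_n\Big\|\ge\alpha\sum|a_n|\ge\frac\alpha M\Big\|\sum a_n|z_n|\Big\| .
\]
The $|z_n|$ are linearly independent because their images are. So $T$ fixes their closed span, which is impossible.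

If $(f_n)$ has a weakly Cauchy subsequence, then by Lemma~\ref{lem:solid} so does $(Rz_n)$, and this subsequence is also equivalent to the $\ell_1$-basis, which is impossible.
\end{proof}

\section{Dominated operators into $L_1$}\label{sec:L1}

This section carries out the argument of Example~\ref{ex:kernel} in general. Throughout, $E$ is a Banach lattice, $0\neq e\in E_+$ generates a dense ideal $E_e$, and $\mu$ is a probability.

\begin{proposition}\label{prop:L1}
Let $0\le R\le T:E\to L_1(\mu)$ with $T$ strictly singular, and let $Z\subset E$ be a closed subspace in which no sequence is equivalent to the $\ell_1$-basis. Then $R|_Z$ is strictly singular.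
\end{proposition}

Three ingredients of the example must be replaced: the bound on $\int(|f|-N)^+$, the multiplication operators on the domain, and the kernel.

\subsection*{Uniform integrability}
The vector $e$ plays the role of the constant function, and the natural way to integrate on $E$ is $x\mapsto\int Tx\,d\mu$. Completing $E$ in the resulting seminorm gives an $L_1$-space, where (DP) converts the absence of $\ell_1$ into uniform integrability.

\begin{lemma}\label{lem:UI}
Let $T:E\to L_1(\mu)$ be positive and $Z$ as in Proposition~\ref{prop:L1}. Then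
\[
\lim_{N\to\infty}\ \sup_{z\in B_Z}\int T(|z|-Ne)^+\,d\mu=0 .
\]
\end{lemma}

\begin{proof}
Let $q(x)=\int T|x|\,d\mu$. This is a seminorm on $E$ with $q(x)\le\|T\|\,\|x\|$; it is additive on $E_+$, and $|x|\le|y|$ implies $q(x)\le q(y)$. If $q=0$ there is nothing to prove. Otherwise $\ker q$ is an ideal, $E/\ker q$ is a normed lattice, its completion $L$ is a Banach lattice, and the canonical map $Q:E\to L$ is a bounded lattice homomorphism with dense range and $\|Qx\|=q(x)$. If $h\in L_+$ is the limit of $Qx_n$, it is also the limit of $|Qx_n|=Q|x_n|$; so additivity of the norm passes from $Q(E_+)$ to $L_+$, and $L$ is an AL-space. The set $Q(E_e)$ is dense in $L$, and $|x|\le\lambda e$ gives $|Qx|\le\lambda Qe$. So $L_{Qe}$ is dense and $Qe$ is a weak unit. By (Ka), $L=L_1(\nu)$ with $\nu$ finite and $Qe=\mathbf 1$.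

By (Ro) and the hypothesis on $Z$, every sequence in $B_Z$ has a weakly Cauchy subsequence, whose image under $Q$ converges weakly by (DP). So $Q(B_Z)$ is relatively weakly compact, hence uniformly integrable. For $z\in B_Z$,
\[
\int T(|z|-Ne)^+d\mu=\|Q(|z|-Ne)^+\|=\int(|Qz|-N)^+d\nu\le\int_{\{|Qz|>N\}}|Qz|\,d\nu ,
\]
and $\nu(|Qz|>N)\le\|T\|/N$. The right side tends to $0$ uniformly in $z\in B_Z$.
\end{proof}

\subsection*{Multiplication operators}
By (P), $E_e=C(K)$ with $e=\mathbf 1$, and this gives $E_e$ a product. For $f,x\in C(K)$ we have $|fx|\le\|f\|_\infty|x|$, hence $\|fx\|_E\le\|f\|_\infty\|x\|_E$. Since $E_e$ is dense, $x\mapsto fx$ extends to an operator $M_f:E\to E$. For $g\in L_\infty(\mu)$, let $M_g$ be multiplication by $g$ on $L_1(\mu)$.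

By (Ka) there is a lattice isometry $g\mapsto\hat g$ of $L_\infty(\mu)$ onto some $C(K')$ with $\hat{\mathbf 1}=\mathbf 1$. It is multiplicative. Indeed, if $g=\mathbf 1_A$, then $\hat g\wedge(\mathbf 1-\hat g)=0$, so $\hat g$ takes only the values $0$ and $1$; for such functions product and infimum coincide, so the map is multiplicative on indicators, then on simple functions, then on $L_\infty(\mu)$ by density.

\subsection*{The kernel of $R$ with respect to $T$}
A positive operator $S$ need not have a kernel function, but the bilinear form $(g,f)\mapsto\int g\,Sf\,d\mu$ is always given by a measure on a product space. This is the reason for passing to the compact spaces $K'$ and $K$, where the Riesz representation theorem is available. In Example~\ref{ex:kernel} the form of $T$ is given by Lebesgue measure on the square and the form of $R$ by $w\,ds\,dt$. Write $(\hat g\otimes f)(s,t)=\hat g(s)f(t)$, and let $\mathcal A\subset C(K'\times K)$ be the algebra of finite sums $\sum_i\hat g_i\otimes f_i$. It contains the constants and separates points, so it is dense by the Stone--Weierstrass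 theorem.

\begin{lemma}\label{lem:measure}
For each positive $S:E\to L_1(\mu)$ there is a unique finite regular Borel measure $m_S\ge0$ on $K'\times K$ with
\[
\int\hat g\otimes f\,dm_S=\int g\,Sf\,d\mu\qquad(g\in L_\infty(\mu),\ f\in C(K)=E_e).
\]
\end{lemma}

\begin{proof}
We first show that $\sum_i\int g_i\,Sf_i\,d\mu\ge0$ whenever the function $H=\sum_i\hat g_i\otimes f_i$ is nonnegative. Let $\varepsilon>0$. Cover $K$ by finitely many nonempty open sets $U_l$ on each of which every $f_i$ oscillates by at most $\varepsilon$, pick $t_l\in U_l$, and let $(\psi_l)$ be a continuous partition of unity with $\psi_l=0$ outside $U_l$. Then $|f_i-\sum_lf_i(t_l)\psi_l|\le\sum_l|f_i-f_i(t_l)|\psi_l\le\varepsilon e$, so $|Sf_i-\sum_lf_i(t_l)S\psi_l|\le\varepsilon Se$ and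
\[
\sum_i\int g_i\,Sf_i\,d\mu\ \ge\ \sum_l\int\Big(\sum_if_i(t_l)g_i\Big)S\psi_l\,d\mu-\varepsilon\sum_i\|g_i\|_\infty\int Se\,d\mu .
\]
Here $S\psi_l\ge0$, and $\sum_if_i(t_l)g_i\ge0$ because it corresponds to $H(\cdot,t_l)\ge0$ in $C(K')$. Letting $\varepsilon\to0$ proves the claim.

If $H=0$, the claim applies to $H$ and $-H$ and gives $\sum_i\int g_i\,Sf_i\,d\mu=0$. So $\Phi(H)=\sum_i\int g_i\,Sf_i\,d\mu$ is a well-defined positive linear functional on $\mathcal A$. From $\|H\|_\infty\mathbf 1\pm H\ge0$ we get $|\Phi(H)|\le\Phi(\mathbf 1)\|H\|_\infty$, so $\Phi$ extends continuously to $C(K'\times K)$. The extension is positive: if $H\ge0$ is continuous and $H_n\in\mathcal A$ satisfies $\|H-H_n\|_\infty\le1/n$, then $H_n+1/n\ge0$ and $\Phi(H)=\lim\Phi(H_n+1/n)\ge0$. The Riesz theorem gives $m_S$, and uniqueness follows from the density of $\mathcal A$.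
\end{proof}

\begin{lemma}\label{lem:approx}
Let $0\le R\le T:E\to L_1(\mu)$ and $\varepsilon>0$. There is a finite sum $R_W=\sum_iM_{g_i}TM_{f_i}$, with $g_i\in L_\infty(\mu)$ and $f_i\in C(K)$, such that
\begin{align}
\|(R-R_W)f\|_1&\le\varepsilon\|f\|_\infty&&(f\in E_e),\label{eq:bdd}\\
\|(R-R_W)x\|_1&\le2\int T|x|\,d\mu&&(x\in E).\label{eq:unif}
\end{align}
\end{lemma}

\begin{proof}
By uniqueness in Lemma~\ref{lem:measure}, $m_T=m_R+m_{T-R}$, so $0\le m_R\le m_T$. By the Radon--Nikodym theorem, $dm_R=w\,dm_T$ with $0\le w\le1$. This is where domination is used. Continuous functions are dense in $L_1(m_T)$ by regularity, and truncation to $[0,1]$ does not increase the distance to $w$; so there is a continuous $W_0$ with $0\le W_0\le1$ and $\int|w-W_0|\,dm_T\le\varepsilon/2$. Choose $W=\sum_i\hat g_i\otimes f_i\in\mathcal A$ with $\|W-W_0\|_\infty\le1$ and $\|W-W_0\|_\infty\, m_T(K'\times K)\le\varepsilon/2$. Then $\int|w-W|\,dm_T\le\varepsilon$ and $|w-W|\le2$.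

For $f\in C(K)$ and $g\in L_\infty(\mu)$, multiplicativity of $g\mapsto\hat g$ gives
\[
\int g\,R_Wf\,d\mu=\sum_i\int gg_i\,T(f_if)\,d\mu=\sum_i\int(\hat g\hat g_i)\otimes(ff_i)\,dm_T=\int(\hat g\otimes f)\,W\,dm_T ,
\]
while $\int g\,Rf\,d\mu=\int(\hat g\otimes f)\,w\,dm_T$. Subtracting and taking the supremum over $\|g\|_\infty\le1$,
\[
\|(R-R_W)f\|_1\le\int|f(t)|\,|w-W|(s,t)\,dm_T(s,t).
\]
Bounding $|f|$ by $\|f\|_\infty$ gives \eqref{eq:bdd}. Bounding $|w-W|$ by $2$ and using $\int\mathbf 1\otimes|f|\,dm_T=\int T|f|\,d\mu$ gives \eqref{eq:unif} on $E_e$. Both sides of \eqref{eq:unif} are continuous on $E$, so it holds on $E$.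
\end{proof}

Estimate \eqref{eq:bdd} is small but applies only to bounded elements; \eqref{eq:unif} applies to all elements, and its constant does not depend on $\varepsilon$. We split each $z$ into a bounded part and a remainder.

\begin{proof}[Proof of Proposition~\ref{prop:L1}]
For $z\in B_Z$ and $N>0$ let $z^N=(z\wedge Ne)\vee(-Ne)$. By (P), $|z^N|\le Ne$ and $|z-z^N|=(|z|-Ne)^+$. Applying \eqref{eq:bdd} to $z^N$ and \eqref{eq:unif} to $z-z^N$,
\[
\|(R-R_W)z\|_1\le N\varepsilon+2\int T(|z|-Ne)^+d\mu .
\]
Given $\eta>0$, choose $N$ by Lemma~\ref{lem:UI} so that the second term is at most $\eta/2$ on $B_Z$, and then $\varepsilon=\eta/(2N)$. So $R|_Z$ is a norm limit of operators $R_W|_Z$. Each $R_W$ is strictly singular by (K), since $T$ is, and the limit is strictly singular by (K).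
\end{proof}

\begin{remark}
The approximation needs the hypothesis on $Z$. In Example~\ref{ex:matrix}(b), with $Z=E=\ell_1$, the operators $R_W$ have finite rank and $R$ is not compact, so $R$ is not a norm limit of them. This is why copies of $\ell_1$ were excluded first.
\end{remark}

\section{A disjoint sequence fixed by $T$}\label{sec:disjoint}

We return to the setting of Section~\ref{sec:l1}. Norms without subscript are those of $E$ or $F$, and all sums $\sum a_n(\cdot)$ are finite.

\subsection*{Vectors with almost disjoint images}
We have $0\le jR\le jT:E\to L_1(\mu)$, and $jT$ is strictly singular by (K). By Propositions~\ref{prop:l1} and~\ref{prop:L1}, $jR$ is not bounded below on $Z$. So there are $z_n\in Z$ with $\|z_n\|=1$ and $\|Rz_n\|_1\to0$, while $\|Rz_n\|\ge c$. Lemma~\ref{lem:KP} with $\delta_k=2^{-k}c/8$ gives a subsequence $(w_n)$ of $(z_n)$ and disjoint sets $D_n$ with $\mu(D_n)\to0$ such that the disjoint functions $d_n=\mathbf 1_{D_n}Rw_n$ satisfy $\sum_n\|Rw_n-d_n\|\le c/8$. In particular $\|d_n\|\ge c/2$, and \eqref{eq:disj} gives $\|\sum a_nd_n\|\ge|a_m|\,\|d_m\|$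 for each $m$, so
\begin{equation}\label{eq:sup}
\sup_n|a_n|\le\frac2c\Big\|\sum a_nd_n\Big\| .
\end{equation}
Therefore $\|\sum a_n(Rw_n-d_n)\|\le\frac c8\sup|a_n|\le\frac14\|\sum a_nd_n\|$, which means that $\|\sum a_nRw_n\|$ lies between $\frac34\|\sum a_nd_n\|$ and $\frac54\|\sum a_nd_n\|$. With \eqref{eq:below},
\begin{equation}\label{eq:equiv}
\frac{4c}5\Big\|\sum a_nw_n\Big\|\le\Big\|\sum a_nd_n\Big\|\le\frac43\|R\|\,\Big\|\sum a_nw_n\Big\| .
\end{equation}
By \eqref{eq:sup} and \eqref{eq:equiv} the $w_n$ are linearly independent. They need not be disjoint, but they inherit from $(d_n)$ the insensitivity to signs: for $\epsilon_n=\pm1$, \eqref{eq:equiv} and $\|\sum\epsilon_na_nd_n\|=\|\sum a_nd_n\|$ give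
\begin{equation}\label{eq:unc}
\Big\|\sum\epsilon_na_nw_n\Big\|\le C\Big\|\sum a_nw_n\Big\|,\qquad C=\frac{5\|R\|}{3c}>0 .
\end{equation}
We draw two consequences. The second is the link between the norm of $\sum a_nw_n$ and the moduli $|w_n|$: the sum $\sum|a_n||w_n|$ cannot be controlled, as Example~\ref{ex:overlap} shows, but the supremum can.

\begin{lemma}\label{lem:wn}
The sequence $(w_n)$ is weakly null, and
\begin{equation}\label{eq:max}
\Big\|\bigvee_n|a_n|\,|w_n|\Big\|\le C\Big\|\sum a_nw_n\Big\| .
\end{equation}
\end{lemma}

\begin{proof}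
If $(w_n)$ is not weakly null, there are $\varphi\in E'$ with $\|\varphi\|=1$ and $\alpha>0$ such that $|\varphi(w_n)|\ge\alpha$ along a subsequence. For $(a_n)$ supported on it, choose signs with $\epsilon_na_n\varphi(w_n)\ge0$. Then $C\|\sum a_nw_n\|\ge\varphi\big(\sum\epsilon_na_nw_n\big)\ge\alpha\sum|a_n|$, so the subsequence is equivalent to the $\ell_1$-basis, contrary to Proposition~\ref{prop:l1}.

Let $b_n=a_nw_n$ for $n\le k$, and let $\epsilon$ range over $\{-1,1\}^k$. The average of $\epsilon_m\epsilon_n$ is $1$ for $n=m$ and $0$ otherwise, so for each $m\le k$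
\[
|b_m|=\Big|2^{-k}\sum_\epsilon\epsilon_m\sum_n\epsilon_nb_n\Big|\le2^{-k}\sum_\epsilon\Big|\sum_n\epsilon_nb_n\Big| .
\]
The right side does not depend on $m$, so it dominates $\bigvee_m|b_m|$, and its norm is at most $C\|\sum b_n\|$ by \eqref{eq:unc}.
\end{proof}

All these properties pass to subsequences of $(w_n)$, taken with the corresponding $D_n$ and $d_n$.

\subsection*{Cutting disjoint pieces}
By \eqref{eq:disj}, for disjoint vectors $0\le u_n\le|w_n|$ sum and supremum agree, so \eqref{eq:max} bounds $\|\sum a_nu_n\|$. We need such pieces $u_n$ that still carry what $T|w_n|$ does on $D_n$. No splitting of $E$ by measurable sets is available, so the pieces are defined by a lattice formula: keep the part of $x_n=|w_n|$ where it is much larger than all earlier terms and not negligible against the later ones.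

\begin{lemma}\label{lem:cut}
Let $x_n\in E_+$ with $\|x_n\|\le1$. Put $s_n=\sum_{i<n}x_i$, $x=\sum_{i\ge1}2^{-i}x_i$ and $u_n=(x_n-4^ns_n-2^{-n}x)^+$. Then the $u_n$ are pairwise disjoint, $\|x\|\le1$, and
\[
0\le u_n\le x_n\le u_n+4^ns_n+2^{-n}x .
\]
\end{lemma}

\begin{proof}
The inequalities follow from $(y-y')^+\le y$ for $y,y'\ge0$ and from $y\le y^+$. Let $n<m$ and $y=x_n-4^{-m}x_m$. Since $2^{-n}x\ge2^{-n-m}x_m\ge4^{-m}x_m$, we have $u_n\le y^+$. Since $s_m\ge x_n$, we have $u_m\le(x_m-4^mx_n)^+=4^my^-$. As $y^+$ and $y^-$ are disjoint, so are $u_n$ and $u_m$.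
\end{proof}

In Example~\ref{ex:overlap}, $x_n=(\mathbf 1,e_n)$ and $x=(\mathbf 1,\sum2^{-i}e_i)$. For $n\ge2$ the first coordinate of $x_n-4^ns_n-2^{-n}x$ is negative, and the only positive entry of the second is $1-4^{-n}$, at position $n$. So $u_n=(0,(1-4^{-n})e_n)$, as desired.

Of the two error terms, $2^{-n}x$ is small in norm. The term $4^ns_n$ is large, but it involves only earlier vectors, and we look at its image only on the small set $D_n$. So we pass to a subsequence: when indices $k_1<\dots<k_{n-1}$ have been chosen, $y=4^nT\sum_{i<n}|w_{k_i}|$ is a fixed element of $F$, and by Lemma~\ref{lem:ac} and $\mu(D_m)\to0$ there is $k_n>k_{n-1}$ with $\|\mathbf 1_{D_{k_n}}y\|\le2^{-n}$. Relabel the subsequence as $(w_n)$, and let $s_n,x,u_n$ be given by Lemma~\ref{lem:cut} for $x_n=|w_n|$. Then $\|\mathbf 1_{D_n}T(4^ns_n)\|\le2^{-n}$ for all $n$. By \eqref{eq:dom}, $|d_n|=\mathbf 1_{D_n}|Rw_n|\le\mathbf 1_{D_n}Tx_n$, and hence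
\begin{equation}\label{eq:dn}
|d_n|\le Tu_n+\rho_n,\qquad\rho_n=\mathbf 1_{D_n}T(4^ns_n)+2^{-n}Tx\ge0,\qquad\|\rho_n\|\le2^{-n}(1+\|T\|).
\end{equation}
By \eqref{eq:disj}, $u_n\le|w_n|$ and \eqref{eq:max},
\begin{equation}\label{eq:un}
\Big\|\sum a_nu_n\Big\|=\Big\|\bigvee_n|a_n|\,u_n\Big\|\le C\Big\|\sum a_nw_n\Big\| .
\end{equation}

\subsection*{Making the images $Tu_n$ disjoint}
Example~\ref{ex:disjoint} also requires disjoint images under $T$, in order to pass from $\sum|a_n|Tu_n$ to $T\sum a_nu_n$. To apply Lemma~\ref{lem:KP} again we need $\|Tu_n\|_1\to0$. By linear independence and \eqref{eq:un}, the assignment $w_n\mapsto u_n$ extends to an operator $U:[w_n]\to E$. The sequence $(w_n)$ is weakly null in $E$, hence in $[w_n]$ because functionals on $[w_n]$ extend to $E$. So $Tu_n=TUw_n$ is weakly null in $F$. Here positivity is decisive: $Tu_n\ge0$ and $\mathbf 1\in F'$, so $\|Tu_n\|_1=\int Tu_n\,d\mu\to0$.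

Choose $n_0$ with $\sum_{n\ge n_0}\|\rho_n\|\le c/16$, and apply Lemma~\ref{lem:KP} to $(Tu_n)_{n\ge n_0}$ with $\delta_k=2^{-k}c/32$. We obtain an infinite set $J\subset\{n_0,n_0+1,\dots\}$ and disjoint sets $D_n'$ such that the disjoint functions $h_n=\mathbf 1_{D_n'}Tu_n\ge0$, $n\in J$, satisfy
\begin{equation}\label{eq:err}
\sum_{n\in J}\big(2\|Tu_n-h_n\|+\|\rho_n\|\big)\le\frac c{16}+\frac c{16}=\frac c8 .
\end{equation}

\subsection*{End of the proof}
Let $(a_n)$ be finitely supported in $J$. We use, in this order, \eqref{eq:disj} for $(d_n)$, then \eqref{eq:dn}, the replacement of $Tu_n$ by $h_n$, \eqref{eq:disj} for $(h_n)$, the reverse replacement with \eqref{eq:err}, and \eqref{eq:sup}: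
\begin{align*}
\Big\|\sum a_nd_n\Big\|&=\Big\|\sum|a_n|\,|d_n|\Big\|\le\Big\|\sum|a_n|\,Tu_n\Big\|+\sum|a_n|\,\|\rho_n\|\\
&\le\Big\|\sum|a_n|\,h_n\Big\|+\sum|a_n|\big(\|Tu_n-h_n\|+\|\rho_n\|\big)\\
&=\Big\|\sum a_nh_n\Big\|+\sum|a_n|\big(\|Tu_n-h_n\|+\|\rho_n\|\big)\\
&\le\Big\|T\sum a_nu_n\Big\|+\frac c8\sup_n|a_n|\le\Big\|T\sum a_nu_n\Big\|+\frac14\Big\|\sum a_nd_n\Big\| .
\end{align*}
Hence, by \eqref{eq:equiv} and \eqref{eq:un},
\[
\Big\|T\sum a_nu_n\Big\|\ge\frac34\Big\|\sum a_nd_n\Big\|\ge\frac{3c}5\Big\|\sum a_nw_n\Big\|\ge\frac{3c}{5C}\Big\|\sum a_nu_n\Big\| .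
\]
The first two inequalities show that $\sum a_nu_n=0$ forces $\sum a_nw_n=0$, so the $u_n$, $n\in J$, are linearly independent. Thus $T$ fixes $[u_n]_{n\in J}$, which contradicts its strict singularity. This proves Theorem~\ref{thm:main} for real scalars. \qed

\section{Complex scalars}\label{sec:complex}

A complex Banach lattice is the complexification $E_{\mathbb C}=E+iE$ of a real Banach lattice $E$, normed by the norm of the modulus, where $|x|\vee|y|\le|x+iy|\le|x|+|y|$ for $x,y\in E$. Hence $\max(\|x\|,\|y\|)\le\|x+iy\|\le\|x\|+\|y\|$, and $E_{\mathbb C}$ is $E\oplus E$ as a real Banach space, up to an equivalent norm. Order continuity of $F_{\mathbb C}$ means that of $F$. A positive operator $S_{\mathbb C}:E_{\mathbb C}\to F_{\mathbb C}$ maps $E_+$ into $F_+$, so $S_{\mathbb C}(x+iy)=Sx+iSy$ for a positive $S:E\to F$.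

Let $0\le R_{\mathbb C}\le T_{\mathbb C}$ with $T_{\mathbb C}$ strictly singular and $F_{\mathbb C}$ order continuous. Then $0\le R\le T:E\to F$. If $T$ were bounded below by $c$ on an infinite-dimensional closed $Z\subset E$, then for $x,y\in Z$
\[
\|T_{\mathbb C}(x+iy)\|\ge\max(\|Tx\|,\|Ty\|)\ge c\max(\|x\|,\|y\|)\ge\tfrac c2\|x+iy\| ,
\]
and $T_{\mathbb C}$ would fix $Z+iZ$. So $T$ is strictly singular, and $R$ is strictly singular by the real case. As a real operator, $R_{\mathbb C}$ is $(x,y)\mapsto(Rx,0)+(0,Ry)$, a sum of two compositions of $R$ with bounded operators, so it is strictly singular over $\mathbb R$ by (K). A complex subspace fixed by $R_{\mathbb C}$ would be a real subspace fixed by it. Hence $R_{\mathbb C}$ is strictly singular over $\mathbb C$, and Theorem~\ref{thm:main} holds for complex Banach lattices as well.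

\begin{thebibliography}{9}

\bibitem{Dom}
\emph{Domination problems for strictly singular operators and other related classes},
\texttt{https://www.icmat.es/miembros/ptradacete/assets/images/portfolio/2011pos.pdf}.

\bibitem{LT}
Lindenstrauss and Tzafriri, II, Theorem 1.b.14.

\end{thebibliography}
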